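
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Sums of two sets of logarithmic derivatives\\ and the failure of model completeness for $T_{\log}$}


\begin{abstract}
The models of the theory $T_{\log}$ are the real closed, $\omega$-free, newtonian $H$-fields whose asymptotic couple is elementarily equivalent to that of the field $\mathbb T_{\log}$ of logarithmic transseries, together with a predicate $\mathrm{LD}$ for the set of logarithmic derivatives, which is required to be ``full''. It was conjectured that $T_{\log}$ is model complete. We show that it is neither model complete nor complete. Fullness controls how well elements can be approximated by $\mathrm{LD}$, but not how well they can be approximated by $\mathrm{LD}+\eta\,\mathrm{LD}$;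 we build models $M\subseteq K$ of $T_{\log}$ with the same constants and the same set $\Psi$ and elements $u,\eta\in M$ such that $u\in\mathrm{LD}+\eta\,\mathrm{LD}$ holds in $K$ but not in $M$.
\end{abstract}

\section{The question and the answer}

\subsection{$H$-fields and asymptotic couples}

We use the conventions of \cite{ADH}. Let $K$ be an ordered differential field with derivation $\partial f=f'$ and constant field $C_K$. The convex hull $\mathcal O$ of $C_K$ in $K$ is a valuation ring; let $v$ be its valuation and $\Gamma$ its value group. We write $f\preccurlyeq g$ for $v(f)\ge v(g)$, $f\prec g$ for $v(f)>v(g)$, and $f\asymp g$ for $v(f)=v(g)$, and $y^\dagger=y'/y$ for $y\ne0$. The field $K$ is an \emph{$H$-field} if $f>C_K$ implies $f'>0$, and $\mathcal O=C_K+\{z\in K: z\prec1\}$.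

In an $H$-field the valuation $v(y^\dagger)$ depends only on $v(y)$, as long as $v(y)\ne0$; so one can define $\psi:\Gamma^{\ne}\to\Gamma$ by $\psi(vy)=v(y^\dagger)$. The pair $(\Gamma,\psi)$ is an \emph{$H$-asymptotic couple}, which means that for all $\alpha,\beta\in\Gamma^{\ne}$:
\begin{itemize}
\item[(AC1)] $\psi(\alpha+\beta)\ge\min\{\psi(\alpha),\psi(\beta)\}$ if $\alpha+\beta\ne0$;
\item[(AC2)] $\psi(k\alpha)=\psi(\alpha)$ for all nonzero integers $k$;
\item[(AC3)] $\alpha+\psi(\alpha)>\psi(\beta)$ if $\alpha>0$;
\item[(HC)] $0<\alpha\le\beta$ implies $\psi(\alpha)\ge\psi(\beta)$.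
\end{itemize}
For $\gamma\in\Gamma^{\ne}$ put $\gamma'=\gamma+\psi(\gamma)$, so that $v(f')=(vf)'$ whenever $f\ne0$ and $vf\neq0$. Let $\Psi=\psi(\Gamma^{\ne})$, and let $\Psi^\downarrow$ be the downward closure of $\Psi$ in $\Gamma$. All $H$-fields below are assumed to have \emph{asymptotic integration}: $\Gamma=(\Gamma^{\ne})'$, except where we explicitly speak of a grounded field (one for which $\max\Psi$ exists). Since $\gamma'<\psi(\gamma)$ for $\gamma<0$, and $\gamma'>\Psi$ for $\gamma>0$ by (AC3), asymptotic integration gives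
\begin{equation}\label{eq:split}
\Psi^\downarrow=(\Gamma^<)',\qquad \Gamma\setminus\Psi^\downarrow=(\Gamma^>)' .
\end{equation}

The example behind everything is the $H$-field $\mathbb T_{\log}$ of logarithmic transseries. It contains $\ell_0=x$ with $x'=1$ and $\ell_{i+1}=\log\ell_i$ for all $i\in\mathbb N$. It is the union over $k$ of the Hahn fields over $\mathbb R$ whose monomials are the real power products $\ell_0^{r_0}\cdots\ell_k^{r_k}$, and its derivation commutes with infinite sums in each of them. Here $\ell_i^\dagger=1/(\ell_0\cdots\ell_i)$. With $e_i=-v(\ell_i)>0$ the value group is $\Gamma_{\log}=\bigoplus_i\mathbb Re_i$, ordered lexicographically ($e_0$ dominates $e_1$, and so on), and $\Psi$ consists of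
\[
\sigma_i:=v(\ell_i^\dagger)=e_0+\dots+e_i,\qquad \sigma_0<\sigma_1<\sigma_2<\cdots .
\]

\subsection{Logarithmic derivatives as a predicate}

What can $v(y^\dagger)$ be? If $y\not\asymp1$, it lies in $\Psi$. If $y\asymp1$, then $y=c(1+z)$ with $c$ constant and $z\prec1$, so $y^\dagger=z'/(1+z)$ is $0$ or has valuation in $(\Gamma^>)'$. The following definition abstracts this.

\begin{definition}\label{def:LD}
Let $K$ be an $H$-field and $\mathrm{LD}\subseteq K$. Then $(K,\mathrm{LD})$ is an \emph{LD-$H$-field} if
\begin{itemize}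
\item[(LD1)] $\mathrm{LD}$ is a $C_K$-vector subspace of $K$;
\item[(LD2)] $(K^\times)^\dagger\subseteq\mathrm{LD}$;
\item[(LD3)] $I(K):=\{y\in K: y\preccurlyeq f'\text{ for some }f\in\mathcal O\}\subseteq\mathrm{LD}$;
\item[(LD4)] $v(\mathrm{LD})\subseteq\Psi\cup(\Gamma^>)'\cup\{\infty\}$.
\end{itemize}
It is \emph{full} if for every $a\in K\setminus\mathrm{LD}$ there is $b\in\mathrm{LD}$ with $v(a-b)\in\Psi^\downarrow\setminus\Psi$. It is \emph{$\Psi$-closed} if it is full and $\mathrm{LD}=(K^\times)^\dagger$.
\end{definition}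

By (LD1) and (LD4), an element $b$ as in the definition of fullness certifies that $a\notin\mathrm{LD}$. For instance, in $\mathbb T_{\log}$ the element $a=\ell_0^{-1}+\ell_0^{-1}\ell_1^{-1/2}$ is not a logarithmic derivative: with $b=\ell_0^{-1}=\ell_0^\dagger$ we get $v(a-b)=e_0+\frac12e_1$, which lies strictly between the consecutive elements $\sigma_0$ and $\sigma_1$ of $\Psi$. Fullness says that such certificates always exist. We shall check in Section~\ref{sec:B} that $(\mathbb T_{\log},(\mathbb T_{\log}^\times)^\dagger)$ is $\Psi$-closed.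

Let $\mathcal L_{LD}=\{0,1,+,-,\cdot,\partial,\le,\preceq,\mathrm{LD}\}$, where $\mathrm{LD}$ is a unary relation symbol and $\preceq$ is interpreted as $\preccurlyeq$. Let $T_{\log}$ be the $\mathcal L_{LD}$-theory whose models are the LD-$H$-fields $(K,\mathrm{LD})$ such that
\begin{enumerate}
\item $K$ is real closed, $\omega$-free and newtonian (definitions are recalled in Section~\ref{sec:fields});
\item $(K,\mathrm{LD})$ is $\Psi$-closed;
\item $(\Gamma,\psi)\models\operatorname{Th}(\Gamma_{\log},\psi)$, where $(\Gamma,\psi)$ is the asymptotic couple of $K$.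
\end{enumerate}
The source \cite{slides} contains the conjecture that \emph{$T_{\log}$ is model complete}, that is, that whenever a model of $T_{\log}$ is a substructure of another, it is an elementary substructure. Note that in a $\Psi$-closed structure both membership and nonmembership in $\mathrm{LD}$ are witnessed by elements: $a\in\mathrm{LD}$ by some $y$ with $a=y^\dagger$, and $a\notin\mathrm{LD}$ by a certificate $b$. As we shall see, this does not help with sums of two sets of logarithmic derivatives.

\subsection{Results}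

Let $\varphi(u,h)$ be the existential formula
\[
\exists y\,\exists z\,\bigl(\mathrm{LD}(y)\wedge\mathrm{LD}(z)\wedge u=y+hz\bigr).
\]

\begin{theoremA}
Let $C$ be a real closed field. There are models $M\subseteq K$ of $T_{\log}$, with $M$ an $\mathcal L_{LD}$-substructure of $K$, such that $C_M=C_K=C$ and $\Psi_M=\Psi_K$, and elements $u,\eta\in M$ such that $K\models\varphi(u,\eta)$ and $M\models\neg\varphi(u,\eta)$. In particular, $T_{\log}$ is not model complete.
\end{theoremA}

\begin{theoremB}
The model $M$ constructed in the proof of Theorem~A has a definable (with parameters), nonempty, bounded subset of $\Psi_M$ without a maximum. Moreover $M\not\equiv\mathbb T_{\log}$, so $T_{\log}$ is not complete. For $C=\mathbb R$ there is a model $M_0$ of $T_{\log}$ that is a substructure of both $\mathbb T_{\log}$ and $M$, and $M_0\not\equiv M$.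
\end{theoremB}

\subsection{What fullness sees, and what it does not see}\label{ssec:idea}

The mechanism can be seen by hand. Suppose that an $H$-field contains elements $\mathfrak m_i=\ell_i^\dagger\in\mathrm{LD}$ with $v(\mathfrak m_i)=\sigma_i$ as above, that $\sigma_i$ and $\sigma_{i+1}$ are consecutive in $\Psi$ for all $i$, and that $\Psi$ has further elements, beyond all $\sigma_i$. Then infinite sums $S(r)=\sum_ir_i\mathfrak m_i$ with constant coefficients $r_i$ make sense in suitable fields. Let $\mathcal N$ be the set of all $f$ with $v(f)>\sigma_i$ for all $i$. In our fields every element of $\mathrm{LD}$ will lie in $S(r)+\mathcal N$ for some sequence $r$. Let $\eta\prec1$ be such that $\sigma_i<\sigma_i+v(\eta)<\sigma_{i+1}$ for all $i$; it will be the inverse of an infinite element smaller than all $\ell_i$.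

\emph{One series.} Let $f=S(r)$ lie in a full field. Then $\mathrm{LD}$ contains an element of $S(r)+\mathcal N$. This is clear if $f\in\mathrm{LD}$. Otherwise take $b\in\mathrm{LD}$ with $v(f-b)\in\Psi^\downarrow\setminus\Psi$, say $b\in S(r')+\mathcal N$. If $r'\ne r$ and $i$ is least with $r_i\ne r_i'$, then $v(f-b)=\sigma_i\in\Psi$, a contradiction. So $r'=r$: fullness forces the whole infinite series to be matched by a single element of $\mathrm{LD}$.

\emph{Two series.} Now let $u=S(g)+\eta S(d)$ with $d\ne0$, and let $p$ be least with $d_p\ne0$. The \emph{finite} sum $b=\sum_{i\le p}g_i\mathfrak m_i\in\mathrm{LD}$ satisfies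
\[
v(u-b)=v(\eta d_p\mathfrak m_p)=\sigma_p+v(\eta)\in\Psi^\downarrow\setminus\Psi ,
\]
because $\sigma_p<\sigma_p+v(\eta)<\sigma_{p+1}$. So fullness is satisfied at $u$ after finitely many terms and asks for nothing about the tails of $g$ and $d$.

On the other hand, $u=y+\eta z$ with $y,z\in\mathrm{LD}$ requires $y\in S(g)+\mathcal N$ and $z\in S(d)+\mathcal N$. We choose $g,d$ so generic that any two such elements are differentially algebraically independent over a countable differential field $E$ (Section~\ref{sec:generic}). Then a field that is differentially algebraic over $E\langle u\rangle$ has no room for both of them. It remains to find such a field that is a model of $T_{\log}$. Fullness now is a demand: whenever $f\in S(r)+\mathcal N$ lies in $M$, we must adjoin some $y$ with $y^\dagger\in S(r)+\mathcal N$ and keep $y$ differentially algebraic over $E\langle u\rangle$. The tool for this is a family of Hahn fields whose derivations can be adjusted (Section~\ref{sec:hahn}): the monomial $t^{-r}$ is given a logarithmic derivative that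 agrees with $f$ up to the derivative of an infinitesimal.

Section~\ref{sec:value} treats the value groups, Section~\ref{sec:fields} the properties required by $T_{\log}$, Section~\ref{sec:models} the models $M$ and $K$; Theorems~A and~B are proved in Sections~\ref{sec:A} and~\ref{sec:B}. Section~\ref{sec:couples} contains a back-and-forth argument on asymptotic couples that is needed for axiom~(3).

\medskip
\emph{Differential algebra.} ``d-algebraic'' means differentially algebraic: an element $y$ of a differential field extension of $k$ is d-algebraic over $k$ if $P(y)=0$ for some nonzero $P\in k\{Y\}$. We use the following standard facts. Being d-algebraic is transitive; the elements d-algebraic over a differential subfield form a differential subfield; an extension that is d-algebraic over $k\langle u\rangle$ has differential transcendence degree at most $1$ over $k$. Constants are d-algebraic over $\mathbb Q$, and if $y^\dagger$ is d-algebraic over $k$, then so is $y$. A differential subfield $M$ of $H$ is \emph{d-algebraically closed in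 $H$} if each element of $H$ that is d-algebraic over $M$ lies in $M$.

\section{The value groups}\label{sec:value}

Throughout, $C$ is a real closed field.

In $\mathbb T_{\log}$ no series $S(r)$ with infinitely many nonzero terms exists, since each element involves only finitely many of the $\ell_i$. We need a value group with room above all the $\sigma_i$. As axiom~(3) makes every element of $\Psi$ have an immediate successor, and every element except the first an immediate predecessor, the new part of $\Psi$ has to consist of copies of $\mathbb Z$. We use one copy.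

\subsection{Generalities}

\begin{lemma}\label{lem:couple}
Let $(\Gamma,\psi)$ be an $H$-asymptotic couple and $\gamma,\delta\in\Gamma^{\ne}$.
\begin{enumerate}
\item[(i)] If $\psi(\gamma)<\psi(\delta)$, then $|\delta|<|\gamma|$, $\psi(\gamma+\delta)=\psi(\gamma)$, and $\gamma+\delta$ has the same sign as $\gamma$.
\item[(ii)] If $\rho<\rho'$ in $\Psi$, then $\psi(\rho'-\rho)>\rho$.
\item[(iii)] The map $\gamma\mapsto\gamma'$ is strictly increasing on $\Gamma^{\ne}$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) If $|\gamma|\le|\delta|$, then $\psi(\gamma)\ge\psi(\delta)$ by (HC) and (AC2). So $|\delta|<|\gamma|$, which gives the sign of $\gamma+\delta$, and in particular $\gamma+\delta\neq0$. By (AC1), $\psi(\gamma+\delta)\ge\psi(\gamma)$; a strict inequality would give $\psi(\gamma)=\psi((\gamma+\delta)-\delta)>\psi(\gamma)$.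

(ii) For all $z>0$ with $\psi(z)=\rho$ we have $z+\rho>\rho'$ by (AC3), so $0<\rho'-\rho<z$ and $\psi(\rho'-\rho)\ge\rho$ by (HC). If equality held, we could take $z=\rho'-\rho$ and get $\rho'=z+\rho>\rho'$.

(iii) Let $\gamma<\delta$. Then $\delta'-\gamma'=(\delta-\gamma)+(\psi(\delta)-\psi(\gamma))$, which is positive if $\psi(\gamma)\le\psi(\delta)$. If $\psi(\gamma)>\psi(\delta)$, then $\psi(\delta-\gamma)=\psi(\delta)<\psi(\psi(\gamma)-\psi(\delta))$ by (i) and (ii), so $\psi(\gamma)-\psi(\delta)<\delta-\gamma$ by (i).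
\end{proof}

\subsection{The groups $\Gamma_W$}

Let
\[
\Delta=\bigoplus_{j\in\mathbb Z}C\varepsilon_j,\qquad \Delta_n=\bigoplus_{j\le n}C\varepsilon_j\quad(n\in\mathbb N).
\]
Let $e_i\in C^{\mathbb N}$ ($i\in\mathbb N$) be the unit vectors, $\mathbf 1=(1,1,1,\dots)$, and let $W_0$ be the $C$-span of $\mathbf 1$ and all $e_i$. We view $C^{\mathbb N}$ and $\Delta$ as subspaces of $C^{\mathbb N}\times\Delta$. The \emph{leading coefficient} of $\gamma=(w,s)\ne0$ is $w_i$ with $i$ least such that $w_i\ne0$, if $w\ne0$; and it is $s_j$ with $j$ least such that $s_j\ne0$, if $w=0$. We order $C^{\mathbb N}\times\Delta$ by declaring $\gamma\neq0$ positive iff its leading coefficient is. Put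
\[
\sigma_i=e_0+\dots+e_i,\qquad \tau_0=\mathbf 1,\qquad \tau_j-\tau_{j-1}=\varepsilon_j\quad(j\in\mathbb Z),
\]
and let $\psi(\gamma)=\sigma_i$ or $\psi(\gamma)=\tau_j$ if the leading coefficient of $\gamma$ is $w_i$ or $s_j$, respectively. With $\theta_q=1$ for $q>0$, $\theta_q=0$ for $q\le0$, and $[q>j]=1$ or $0$ according to whether $q>j$ or not,
\begin{equation}\label{eq:tau}
\text{the }\varepsilon_q\text{-coordinate of }\tau_j\text{ is }\ \theta_q-[q>j].
\end{equation}

For a $C$-subspace $W$ with $W_0\subseteq W\subseteq C^{\mathbb N}$ let $\Gamma_W=W\times\Delta$ and $\Gamma_{W,n}=W\times\Delta_n$. Then $\psi$ restricts to $\Gamma_W$ and $\Gamma_{W,n}$. In $\Gamma_W$ the set $\Psi$ is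
\[
\sigma_0<\sigma_1<\sigma_2<\cdots\ <\ \cdots<\tau_{-1}<\tau_0<\tau_1<\cdots ,
\]
and in $\Gamma_{W,n}$ it is $\{\sigma_i\}\cup\{\tau_j:j\le n\}$.

\begin{lemma}\label{lem:groups}
Let $W_0\subseteq W\subseteq C^{\mathbb N}$, and let $\Gamma$ be $\Gamma_W$ or $\Gamma_{W,n}$.
\begin{enumerate}
\item[(a)] For $\rho<\rho'$ in $\Psi$, $\psi(\rho'-\rho)$ is the immediate successor of $\rho$ in $\Psi$.
\item[(b)] $(\Gamma,\psi)$ is an $H$-asymptotic couple.
\item[(c)] Every $\alpha\in\Gamma_W$ is $\gamma'$ for some $\gamma\in\Gamma_W^{\ne}$; if $\alpha\in\Gamma_{W,n}$ and $\alpha\neq\tau_n$, then $\gamma\in\Gamma_{W,n}$.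
\item[(d)] In $\Gamma_W$, for $\alpha=\gamma'$ put $s\alpha=\psi(\gamma)$. Then $s0=\sigma_0$, $s\sigma_i=\sigma_{i+1}$, $s\tau_j=\tau_{j+1}$.
\item[(e)] All elements of $\mathbf 1+\Delta$ exceed all $\sigma_i$. Conversely, if $\alpha\in\Gamma_W$ is in $\Psi^\downarrow$ and exceeds all $\sigma_i$, then $\alpha\in\mathbf 1+\Delta$.
\end{enumerate}
\end{lemma}
\begin{proof}
Note that $\psi(\gamma)$ records the position of the leading coefficient, and later positions correspond to larger values of $\psi$.

(a) The leading coefficient of $\sigma_k-\sigma_i$ ($k>i$) and of $\tau_j-\sigma_i$ is at $e_{i+1}$, that of $\tau_k-\tau_j$ ($k>j$) is at $\varepsilon_{j+1}$.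

(b) (AC1), (AC2) and (HC) are immediate from the initial remark. For (AC3) let $\delta>0$ and $\rho\in\Psi$. If $\rho\le\psi(\delta)$, then $\delta+\psi(\delta)>\rho$. If $\rho>\psi(\delta)$, then $\psi(\rho-\psi(\delta))>\psi(\delta)$ by (a), so the leading position of $\rho-\psi(\delta)$ comes after that of $\delta$, and $\rho-\psi(\delta)<\delta$.

(c) Let $\alpha=(w,s)$. If $w\ne\mathbf 1$, let $i$ be least with $w_i\ne1$ and $\gamma=\alpha-\sigma_i$; its first nonzero coordinate is $w_i-1$, so $\psi(\gamma)=\sigma_i$ and $\gamma'=\alpha$. If $w=\mathbf 1$, let $j$ be least with $s_j\ne\theta_j$. Such a least $j$ exists: since $s$ has finite support, $s_q=0=\theta_q$ for all sufficiently small $q$, and $s_q=0\ne1=\theta_q$ for all sufficiently large $q$. Let $\gamma=\alpha-\tau_j\in\Delta$. By \eqref{eq:tau} its $\varepsilon_q$-coordinate is $s_q-\theta_q+[q>j]$, which is $0$ for $q<j$ and nonzero for $q=j$. So $\psi(\gamma)=\tau_j$ and $\gamma'=\alpha$. If $s\in\Delta_n$, then $s_{n+1}=0\ne\theta_{n+1}$, so $j\le n+1$, and $j=n+1$ means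 $s_q=\theta_q$ for all $q\le n$, that is, $\alpha=\tau_n$. In all other cases $\gamma\in\Gamma_{W,n}$.

(d) By Lemma~\ref{lem:couple}(iii), $\gamma$ is determined by $\alpha$, and (c) computes it. For $\alpha=0$ we have $i=0$; for $\alpha=\sigma_i$ the first coordinate different from $1$ is at $i+1$; for $\alpha=\tau_j$ the first $q$ with $\theta_q-[q>j]\ne\theta_q$ is $j+1$.

(e) The first statement holds since $\mathbf 1-\sigma_i$ has first nonzero coordinate $1$ (at $i+1$). Let $\alpha=(w,s)$ with $w\ne\mathbf 1$ and let $i$ be least with $w_i\ne1$. If $w_i>1$, then $\alpha>\Psi$; if $w_i<1$, then $\alpha<\sigma_i$.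
\end{proof}

So $\Gamma_W$ has asymptotic integration. Axiom~(3) is handled by the following result.

\begin{proposition}[{Gehret \cite{Gehret}}]\label{prop:Sigma}
Let $\Sigma$ be the theory of those divisible $H$-asymptotic couples $(\Gamma,\psi)$ with asymptotic integration such that, with $s\alpha:=\psi(\gamma)$ for $\alpha=\gamma'$,
\begin{itemize}
\item $\min\Psi=s0>0$;
\item for each $\rho\in\Psi$, $s\rho$ is the immediate successor of $\rho$ in $\Psi$;
\item $s$ maps $\Psi$ bijectively onto $\Psi^{>s0}$.
\end{itemize}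
Then $\Sigma$ is complete.
\end{proposition}

We give a proof in Section~\ref{sec:couples}.

\begin{corollary}\label{cor:theory}
$(\Gamma_W,\psi)\models\operatorname{Th}(\Gamma_{\log},\psi)$ whenever $W_0\subseteq W\subseteq C^{\mathbb N}$.
\end{corollary}
\begin{proof}
$(\Gamma_W,\psi)\models\Sigma$ by Lemma~\ref{lem:groups}. Also $(\Gamma_{\log},\psi)\models\Sigma$: here $\Psi=\{\sigma_i\}$, and every $\alpha\in\Gamma_{\log}$ equals $\gamma'$ for $\gamma=\alpha-\sigma_i$, with $i$ least such that $\alpha_i\ne1$; so $s0=\sigma_0$ and $s\sigma_i=\sigma_{i+1}$.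
\end{proof}

\section{Hahn fields with adjustable derivations}\label{sec:hahn}

\subsection{The derivation}

For an ordered $C$-vector space $\Gamma$, let $C((t^\Gamma))$ be the Hahn field of all series $f=\sum_\gamma f_\gamma t^\gamma$ with coefficients in $C$ and well-ordered support $\operatorname{supp}f\subseteq\Gamma$. It carries the valuation $v(f)=\min\operatorname{supp}f$ and the ordering in which the sign of $f$ is that of its leading coefficient $f_{v(f)}$. It is spherically complete, and real closed since $C$ is real closed and $\Gamma$ is divisible. A family $(f_i)$ is \emph{summable} if $\bigcup_i\operatorname{supp}f_i$ is well-ordered and each exponent lies in $\operatorname{supp}f_i$ for only finitely many $i$; its sum is then defined. If $z\prec1$, then $(z^k)_{k\in\mathbb N}$ is summable. An additive map is \emph{strongly additive} if it maps summable families to summable families and commutes with their sums.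

All our fields are subfields of $C((t^{C^{\mathbb N}\times\Delta}))$. We write
\[
\mathfrak m_i=t^{\sigma_i},\quad \mathfrak n_j=t^{\tau_j},\quad S(r)=\sum_{i\in\mathbb N}r_i\mathfrak m_i\ (r\in C^{\mathbb N}),\quad \Lambda=S(\mathbf 1),\quad \mathbf k_n=C((t^{\Delta_n})),
\]
\[
\mathcal N=\{f: v(f)>\sigma_i\text{ for all }i\in\mathbb N\}.
\]
The set $\mathcal N$ is closed under addition, and under multiplication by every $h$ with $v(h)\ge0$ or $v(h)\in\Delta$, because $\sigma_{i+1}+\delta>\sigma_i$ for $\delta\in\Delta$.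

What derivation do we want? In analogy with $\mathbb T_{\log}$, $t^{-e_i}$ plays the role of $\ell_i$ and $t^{-\varepsilon_j}$ that of a further iterated logarithm, so we want $(t^{-e_i})^\dagger=\mathfrak m_i$ and $(t^{-\varepsilon_j})^\dagger=\mathfrak n_j$. For a general $w\in C^{\mathbb N}$ the obvious choice is $(t^{-w})^\dagger=S(w)$, but nothing dictates the part of $(t^{-w})^\dagger$ beyond all $\sigma_i$. We keep this freedom as a parameter.

\begin{definition}
A \emph{datum of level $n$} is a pair $(W,\kappa)$ consisting of a $C$-subspace $W$ with $W_0\subseteq W\subseteq C^{\mathbb N}$ and a $C$-linear map $\kappa:W\to\mathbf k_n$ with $\kappa|_{W_0}=0$. (It is also a datum of every level $m\ge n$.) Put $H_n(W)=C((t^{\Gamma_{W,n}}))$ and, for $\gamma=(w,s)\in\Gamma_{W,n}$,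
\[
c(\gamma)=-\Bigl(S(w)+\mathfrak n_0\,\kappa(w)+\sum_{j\le n}s_j\mathfrak n_j\Bigr)\in H_n(W),\qquad
\partial\Bigl(\sum_\gamma f_\gamma t^\gamma\Bigr)=\sum_\gamma f_\gamma\,c(\gamma)\,t^\gamma .
\]
\end{definition}

The map $c$ is $C$-linear, and $\operatorname{supp}c(\gamma)\subseteq\{\sigma_i\}\cup(\mathbf 1+\Delta_n)$. Requiring $\kappa=0$ on $W_0$ makes the derivatives of the $\mathfrak m_i$ and $\mathfrak n_j$ independent of the datum.

\begin{lemma}\label{lem:der}
$\partial$ is a well-defined, strongly additive derivation on $H_n(W)$.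
\end{lemma}
\begin{proof}
\emph{Well-definedness.} Let $G\subseteq\Gamma_{W,n}$ be well-ordered; we must show that $(c(\gamma)t^\gamma)_{\gamma\in G}$ is summable. Suppose not. Then there are infinitely many distinct pairs $(\gamma_k,\alpha_k)$, $k\ge1$, with $\gamma_k\in G$ and $\alpha_k\in\operatorname{supp}c(\gamma_k)$ such that the sequence $\gamma_k+\alpha_k$ is nonincreasing. As $G$ is well-ordered, we may pass to a subsequence for which $(\gamma_k)$ is constant or strictly increasing. If it were constant, with value $\gamma$, then $(\alpha_k)$ would be strictly decreasing in the well-ordered set $\operatorname{supp}c(\gamma)$. So $(\gamma_k)$ is strictly increasing, and hence $(\alpha_k)$ is strictly decreasing. We now pass to further subsequences, renumbering each time.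

Only finitely many $\alpha_k$ are of the form $\sigma_i$, since $\{\sigma_i\}$ is well-ordered; so assume that all $\alpha_k\in\mathbf 1+\Delta$. For $k<l$ we have $0<\gamma_l-\gamma_k\le\alpha_k-\alpha_l\in\Delta$, and $\Delta$ is convex, so all $\gamma_k$ have the same first component: $\gamma_k=(w,s^{(k)})$. Only finitely many $\alpha_k$ lie in the well-ordered set $\mathbf 1+\operatorname{supp}\kappa(w)$; so assume that $\alpha_k=\tau_{j_k}$ with $s^{(k)}_{j_k}\ne0$, where $(j_k)$ is strictly decreasing. For $k<l$,
\[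
0<s^{(l)}-s^{(k)}\le\tau_{j_k}-\tau_{j_l}=\sum_{j_l<q\le j_k}\varepsilon_q ,
\]
so all coordinates of $s^{(l)}-s^{(k)}$ at indices $\le j_l$ vanish. Hence $s^{(1)}_{j_l}=s^{(l)}_{j_l}\ne0$ for all $l>1$, contradicting the finiteness of the support of $s^{(1)}$.

\emph{Strong additivity.} Let $(f_i)$ be summable and $G=\bigcup_i\operatorname{supp}f_i$, a well-ordered set. By the first part, $\bigcup_{\gamma\in G}\operatorname{supp}(c(\gamma)t^\gamma)$ is well-ordered, and each exponent lies in $\operatorname{supp}(c(\gamma)t^\gamma)$ for finitely many $\gamma\in G$; each such $\gamma$ lies in $\operatorname{supp}f_i$ for finitely many $i$. So, writing $f_{i,\gamma}$ for the coefficient of $t^\gamma$ in $f_i$, the double family $(f_{i,\gamma}c(\gamma)t^\gamma)_{i,\gamma}$ is summable. Hence $(f_i')$ is summable, and summing the double family in two ways gives $\sum_if_i'=(\sum_if_i)'$.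

\emph{Leibniz rule.} For $f,g\in H_n(W)$ the families $(f_\gamma t^\gamma)$, $(f_\gamma c(\gamma)t^\gamma)$, $(g_\delta t^\delta)$, $(g_\delta c(\delta)t^\delta)$ are summable, hence so are the families of products. By strong additivity and additivity of $c$, $(fg)'=\sum_{\gamma,\delta}f_\gamma g_\delta(c(\gamma)+c(\delta))t^{\gamma+\delta}=f'g+fg'$.
\end{proof}

\begin{lemma}\label{lem:Hfield}
Let $(W,\kappa)$ be a datum of level $n$. Then $H_n(W)$ is a spherically complete $H$-field with constant field $C$ and asymptotic couple $(\Gamma_{W,n},\psi)$; it is grounded with $\max\Psi=\tau_n$. If $f\notin C$ and $\gamma$ is the least nonzero element of $\operatorname{supp}f$, then the leading term of $f'$ is $-f_\gamma\gamma_*t^{\gamma'}$, where $\gamma_*$ is the leading coefficient of $\gamma$.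
\end{lemma}
\begin{proof}
For $\gamma=(w,s)\ne0$ the leading term of $c(\gamma)$ is $-\gamma_*t^{\psi(\gamma)}$: if $w\ne0$ this comes from $S(w)$, as all other exponents are in $\mathbf 1+\Delta$ and exceed all $\sigma_i$; if $w=0$, then $\kappa(w)=0$ and it comes from $\sum s_j\mathfrak n_j$. So $c(\gamma)t^\gamma$ has leading term $-\gamma_*t^{\gamma'}$. Since $c(0)=0$ and $\delta\mapsto\delta'$ is strictly increasing on nonzero $\delta$, the formula for $f'$ follows. It shows that $f'=0$ iff $f\in C$, and that $v(f')=(vf)'$ if $0\ne vf\ne\infty$, so $v(f^\dagger)=\psi(vf)$. The convex hull of $C$ is $\mathcal O=\{f:v(f)\ge0\}=C+\{z:z\prec1\}$. If $f>C$, then $\gamma=vf<0$, so $\gamma_*<0<f_\gamma$ and $f'>0$.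
\end{proof}

\subsection{Integration, powers and exponentials}

The next lemma integrates all series up to one missing term. It is stated for subfields so that it also applies to the Hahn fields whose union is $\mathbb T_{\log}$.

\begin{lemma}\label{lem:int}
Let $(W,\kappa)$ be a datum of level $n$, and let $G\subseteq\Gamma_{W,n}$ be a $C$-subspace such that $L=C((t^G))$ is closed under $\partial$. Suppose that $\rho=\max\psi(G^{\ne})$ exists and lies in $G$, and that each $\alpha\in G\setminus\{\rho\}$ equals $\gamma'$ for some $\gamma\in G^{\ne}$. Then every $f\in L$ is of the form $f=y'+at^\rho$ with $y\in L$ and $a\in C$. If $v(f)>\rho$, we can take $a=0$ and $y\prec1$.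
\end{lemma}

By Lemma~\ref{lem:groups}(c) this applies to $G=\Gamma_{W,n}$ and $\rho=\tau_n$.

\begin{proof}
Write $g^\sharp$ for $g\in L$ with its $t^\rho$-term removed; the map $\sharp$ is linear. We construct $y$ term by term. Given $y_\nu=\sum_{\mu<\nu}a_\mu t^{\gamma_\mu}$ for an ordinal $\nu$, put $R_\nu=(f-y_\nu')^\sharp$. If $R_\nu=0$, we stop. Otherwise let $\alpha_\nu=v(R_\nu)\ne\rho$, choose $\gamma_\nu\in G^{\ne}$ with $\gamma_\nu'=\alpha_\nu$, and choose $a_\nu\in C^\times$ such that $(a_\nu t^{\gamma_\nu})'$ has the same leading term as $R_\nu$ (Lemma~\ref{lem:Hfield}).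

For $y_\nu$ to make sense, $(\gamma_\mu)_{\mu<\nu}$ must be strictly increasing. Assume this for $\nu$, with $R_\nu\neq0$, and let $\mu<\nu$. Then
\[
R_\nu=\Bigl(R_\mu-\bigl((a_\mu t^{\gamma_\mu})'\bigr)^\sharp\Bigr)-\Bigl(\bigl(\textstyle\sum_{\mu<\lambda<\nu}a_\lambda t^{\gamma_\lambda}\bigr)'\Bigr)^\sharp .
\]
The first bracket has valuation $>\alpha_\mu$, as the leading terms cancel. The second is $0$ or, by Lemma~\ref{lem:Hfield}, has valuation $\ge\gamma_{\mu+1}'>\gamma_\mu'=\alpha_\mu$. So $\alpha_\nu>\alpha_\mu$, and $\gamma_\nu>\gamma_\mu$ by Lemma~\ref{lem:couple}(iii). Thus the $\gamma_\nu$ are strictly increasing, so the process stops at some ordinal, and $f=y'+at^\rho$ for the resulting $y$ and some $a\in C$.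

If $v(f)>\rho$, then all $\alpha_\nu\ge v(f)>\rho$. A negative $\gamma\in G$ has $\gamma'<\psi(\gamma)\le\rho$; so all $\gamma_\nu>0$ and $y\prec1$. Then $y'=0$ or $v(y')=(vy)'>\rho$ by (AC3), hence $a=0$.
\end{proof}

\begin{lemma}\label{lem:exp}
Let $(W,\kappa)$ be a datum of level $n$, and let $f=bt^\gamma(1+z)\in H_n(W)$ with $b\in C^\times$, $z\prec1$ and $\gamma=(w,s)$.
\begin{enumerate}
\item[(i)] For $a\in C$ put $f^{[a]}=t^{a\gamma}\sum_k\binom akz^k$. Then $(f^{[a]})^\dagger=af^\dagger$.
\item[(ii)] For $Y\prec1$ in $H_n(W)$ and $\exp(Y)=\sum_kY^k/k!$ we have $\exp(Y)^\dagger=Y'$.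
\item[(iii)] $f^\dagger=c(\gamma)+\frac{z'}{1+z}\in-S(w)+\mathcal N$. If $\gamma\ne0$, then $v(f^\dagger)=\psi(\gamma)$; if $\gamma=0$, then $f^\dagger=0$ or $v(f^\dagger)=(vz)'\in(\Gamma_{W,n}^>)'$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) Let $p=\sum_k\binom akz^k$. By strong additivity $p'=z'\sum_{k\ge1}k\binom akz^{k-1}$, and the identity $k\binom ak+(k+1)\binom a{k+1}=a\binom ak$ gives $(1+z)\sum_{k\ge1}k\binom akz^{k-1}=ap$. So $p^\dagger=az'/(1+z)$. As $(t^{a\gamma})^\dagger=c(a\gamma)=ac(\gamma)$, we get $(f^{[a]})^\dagger=a(c(\gamma)+z'/(1+z))=af^\dagger$.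

(ii) By strong additivity, $\exp(Y)'=\sum_{k\ge1}Y'Y^{k-1}/(k-1)!=Y'\exp(Y)$.

(iii) The formula is clear. The exponents of $c(\gamma)+S(w)$ lie in $\mathbf 1+\Delta$, so $c(\gamma)+S(w)\in\mathcal N$. If $z\ne0$, then $v(z'/(1+z))=v(z')=(vz)'>\Psi$. The rest is Lemma~\ref{lem:Hfield}.
\end{proof}

\subsection{Unions}

An \emph{admissible system} is a sequence $\mathcal V=(V_n,\kappa_n)_{n\in\mathbb N}$, where $(V_n,\kappa_n)$ is a datum of level $n$, such that $V_n\subseteq V_{n+1}$ and $\kappa_{n+1}|_{V_n}=\kappa_n$. Then $H_n(V_n)\subseteq H_{n+1}(V_{n+1})$ as ordered valued differential fields, and we put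
\[
H_{\mathcal V}=\bigcup_nH_n(V_n),\qquad V=\bigcup_nV_n .
\]
The value group of $H_{\mathcal V}$ is $\Gamma_V$, and its $\Psi$ is $\{\sigma_i:i\in\mathbb N\}\cup\{\tau_j:j\in\mathbb Z\}$. The constant system $\mathcal V_0=(W_0,0)_n$ gives a field $H_{\mathcal V_0}$ contained in every $H_{\mathcal V}$. Each single $H_n(V_n)$ is grounded; passing to the union removes the largest element of $\Psi$.

Put $x_j=t^{-\varepsilon_j}$ for $j\in\mathbb Z$; these are the ``nonstandard iterated logarithms''. They satisfy
\begin{equation}\label{eq:xj}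
x_j^\dagger=\mathfrak n_j,\qquad x_{j+1}'=t^{\tau_{j+1}-\varepsilon_{j+1}}=\mathfrak n_j=x_j^\dagger .
\end{equation}

\section{The properties required by $T_{\log}$}\label{sec:fields}

\subsection{$\omega$-freeness and newtonianity}

Let $K$ be a real closed $H$-field with asymptotic integration.

\emph{$\omega$-freeness.} A \emph{logarithmic sequence} in $K$ consists of elements $\ell_\rho\succ1$ with $\ell_{\rho+1}'\asymp\ell_\rho^\dagger$ and $v(\ell_\rho)$ strictly increasing and cofinal in $\Gamma^<$. (We only use sequences indexed by $\mathbb N$.) With $\omega(z)=-(2z'+z^2)$ and $\lambda_\rho=-\ell_\rho^{\dagger\dagger}$, the field $K$ is \emph{$\omega$-free} if $(\omega(\lambda_\rho))$ has no pseudolimit in $K$, that is, there is no $f\in K$ for which $v(f-\omega(\lambda_\rho))$ is eventually strictly increasing. An equivalent first-order form is: for each $f\in K$ there is $g\succ1$ in $K$ with $f-\omega(-g^{\dagger\dagger})\succcurlyeq(g^\dagger)^2$. We verify both forms. Call a logarithmic sequence $(y_j)_{j\in\mathbb N}$ of $K$ a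 \emph{witness sequence} if for every $f\in K$
\begin{itemize}
\item[(a)] some $j$ satisfies $f-\omega(-y_j^{\dagger\dagger})\succcurlyeq(y_j^\dagger)^2$, and
\item[(b)] $v\bigl(f-\omega(-y_j^{\dagger\dagger})\bigr)$ is constant for all large $j$.
\end{itemize}
If $K$ has a witness sequence, then $K$ is $\omega$-free in both formulations.

\emph{Newtonianity.} An element $\phi\in K^\times$ is \emph{active} if $v\phi\in\Psi^\downarrow$. For $\phi\in K^\times$ let $K^\phi$ be $K$ with derivation $\phi^{-1}\partial$, and for $P\in K\{Y\}$ let $P^\phi\in K^\phi\{Y\}$ be the polynomial with $P^\phi(y)=P(y)$ for all $y$. For $P\ne0$ let $\operatorname{ddeg}P^\phi$ be the largest degree of a monomial whose coefficient in $P^\phi$ has minimal valuation. It is constant for all active $\phi$ with $v\phi$ sufficiently large in $\Psi^\downarrow$; this eventual value is the \emph{Newton degree} of $P$. If it is $1$, then $P$ is called \emph{quasilinear}, and $K$ is \emph{newtonian} if every quasilinear $P\in K\{Y\}$ has a zero in $\mathcal O$. The only deep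 result that we use is the following; recall that $H$-fields are d-valued fields of $H$-type.

\begin{theorem}[{\cite[Theorem 15.0.1]{ADH}}]\label{thm:ADH}
If $K$ is a d-valued field of $H$-type with $\partial K=K$ that is a directed union of spherically complete grounded d-valued subfields, then $K$ is newtonian.
\end{theorem}

This is why we work with unions of Hahn fields of increasing levels.

\begin{lemma}\label{lem:HV}
Let $\mathcal V$ be an admissible system. Then $H=H_{\mathcal V}$ is a real closed, $\omega$-free, newtonian $H$-field with asymptotic integration, constant field $C$ and $\partial H=H$; $(x_j)_{j\in\mathbb N}$ is a witness sequence of $H$; and $(H,(H^\times)^\dagger)$ is an LD-$H$-field.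
\end{lemma}
\begin{proof}
Write $H_n=H_n(V_n)$. Each $H_n$ is a real closed $H$-field with constant field $C$, hence so is $H$; asymptotic integration is Lemma~\ref{lem:groups}(c). By Lemma~\ref{lem:int} and \eqref{eq:xj}, each $f\in H_n$ is $y'+a\mathfrak n_n=(y+ax_{n+1})'$, so $\partial H=H$. Newtonianity follows from Theorem~\ref{thm:ADH}, applied to the chain of the $H_n$.

\emph{$\omega$-freeness.} By \eqref{eq:xj}, and since $v(x_j)=-\varepsilon_j$ ($j\ge0$) is strictly increasing and cofinal in $\Gamma_V^<$, the sequence $(x_j)_{j\in\mathbb N}$ is logarithmic. For $j\ge0$,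
\[
\lambda_j:=-x_j^{\dagger\dagger}=-\mathfrak n_j^\dagger=-c(\tau_j)=\Lambda+\sum_{0<q\le j}\mathfrak n_q ,
\]
using \eqref{eq:tau} and $\kappa_n(\mathbf 1)=0$. From $\lambda_{j+1}=\lambda_j+\mathfrak n_{j+1}$ and $\mathfrak n_{j+1}'=-\mathfrak n_{j+1}(\lambda_j+\mathfrak n_{j+1})$ we get
\[
\omega(\lambda_{j+1})-\omega(\lambda_j)=-2\mathfrak n_{j+1}'-2\lambda_j\mathfrak n_{j+1}-\mathfrak n_{j+1}^2=\mathfrak n_{j+1}^2 .
\]
Let $f\in H_n$. Then $f-\omega(\lambda_n)\in H_n$, while $2\tau_{n+1}$ has $\varepsilon_{n+1}$-coordinate $2$ and so is not in $\Gamma_{V_n,n}$; hence $v(f-\omega(\lambda_n))\ne2\tau_{n+1}$. For $j>n$,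
\[
f-\omega(\lambda_j)=\bigl(f-\omega(\lambda_n)\bigr)-\sum_{n<i\le j}\mathfrak n_i^2 ,
\]
where the sum has valuation $2\tau_{n+1}$. So $v(f-\omega(\lambda_j))=\min\{v(f-\omega(\lambda_n)),2\tau_{n+1}\}$ for all $j>n$. This is constant in $j>n$, which gives (b), and it is at most $2\tau_{n+1}=v((x_{n+1}^\dagger)^2)$, which gives (a) with $j=n+1$.

\emph{Logarithmic derivatives.} (LD1): use $f^\dagger+g^\dagger=(fg)^\dagger$ and Lemma~\ref{lem:exp}(i). (LD2) is trivial. (LD3): let $0\ne y\in I(H)$. As $\mathcal O=C+\{z:z\prec1\}$, we have $v(y)\ge(vz)'$ for some nonzero $z\prec1$, so $v(y)>\Psi$. With $y\in H_n$, Lemma~\ref{lem:int} gives $y=Y'$ with $Y\in H_n$, $Y\prec1$, and $Y'=\exp(Y)^\dagger$. (LD4) is Lemma~\ref{lem:exp}(iii).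
\end{proof}

\subsection{Descent to d-algebraically closed subfields}

The model $M$ will be a d-algebraically closed subfield of some $H_{\mathcal V}$. Under mild conditions, such subfields inherit everything except fullness.

\begin{lemma}\label{lem:descent}
Let $H$ be a real closed, newtonian $H$-field with asymptotic integration such that $(H,(H^\times)^\dagger)$ is an LD-$H$-field. Let $M\subseteq H$ be a differential subfield that is d-algebraically closed in $H$, contains a witness sequence of $H$, contains elements whose valuations lie in $\Psi_H$ and are cofinal in $\Psi_H$, and for which $\Gamma_M$ has asymptotic integration. Then $M$ is a real closed, $\omega$-free, newtonian $H$-field, $C_M=C_H$, $(H^\times)^\dagger\cap M=(M^\times)^\dagger$, and $(M,(M^\times)^\dagger)$ is an LD-$H$-field.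
\end{lemma}
\begin{proof}
Constants are d-algebraic, so $C_M=C_H$. Hence $\mathcal O_M:=\mathcal O_H\cap M$ is the convex hull of $C_M$ in $M$ and equals $C_M+\{z\in M:z\prec1\}$, and $M$ is an $H$-field. It is algebraically closed in $H$, hence real closed. The given witness sequence of $H$ is also a logarithmic sequence and a witness sequence of $M$, so $M$ is $\omega$-free.

\emph{Newtonianity.} We compare Newton degrees over $M$ and over $H$. Since $\Psi_M\subseteq\Psi_H$, an active element of $M$ is active in $H$. Conversely let $\phi\in M$ with $v\phi\in\Psi_H$. By asymptotic integration in $\Gamma_M$, $v\phi\in(\Gamma_M^<)'\cup(\Gamma_M^>)'$; the second set is contained in $(\Gamma_H^>)'>\Psi_H$, so $v\phi\in(\Gamma_M^<)'\subseteq\Psi_M^\downarrow$, and $\phi$ is active in $M$. By hypothesis the valuations of such $\phi$ are cofinal in $\Psi_H^\downarrow$, and hence also in $\Psi_M^\downarrow\subseteq\Psi_H^\downarrow$. Let $0\ne P\in M\{Y\}$. For $\phi\in M^\times$ the number $\operatorname{ddeg}P^\phi$ depends only on the valuations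 of the coefficients of $P^\phi$, so it is the same in $M$ and in $H$. Taking $\phi\in M$ with $v\phi\in\Psi_H$ sufficiently large, we see that $P$ has the same Newton degree over $M$ and over $H$. So if $P$ is quasilinear over $M$, it has a zero in $\mathcal O_H$; this zero is d-algebraic over $M$, hence in $\mathcal O_M$.

\emph{Logarithmic derivatives.} If $f\in M$ and $f=y^\dagger$ with $y\in H^\times$, then $y$ is d-algebraic over $M$, so $y\in M$. Thus $(H^\times)^\dagger\cap M=(M^\times)^\dagger$. This gives (LD1) and, as $I(M)\subseteq I(H)$, (LD3); (LD2) is trivial. For (LD4) let $f\in M^\times$. If $vf\ne0$, then $v(f^\dagger)\in\Psi_M$. If $vf=0$, then $f=b(1+z)$ with $b\in C_M^\times$, $z\in M$, $z\prec1$, and $v(f^\dagger)=v(z')\in(\Gamma_M^>)'\cup\{\infty\}$.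
\end{proof}

\subsection{A criterion for fullness}

Let $E\subseteq H_{\mathcal V_0}$ be the differential field generated over $\mathbb Q$ by all $t^{e_i}$ ($i\in\mathbb N$), all $t^{\varepsilon_j}$ ($j\in\mathbb Z$), and $\mathfrak n_0=t^{\mathbf 1}$. It is \emph{countable}, even if $C$ is not, and $\mathfrak m_i,\mathfrak n_j,x_j\in E$ and $\Lambda=-\mathfrak n_0^\dagger\in E$. Put
\[
\eta=t^{\varepsilon_0}=x_0^{-1}\in E .
\]

The computation with one series in \S\ref{ssec:idea} shows that fullness requires a logarithmic derivative in $S(r)+\mathcal N$ whenever the field contains an element of $S(r)+\mathcal N$. The next lemma says that, for the subfields we consider, this is the only requirement.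

\begin{lemma}\label{lem:full}
Let $L$ be a d-algebraically closed differential subfield of $H=H_{\mathcal V}$ such that $E\subseteq L$ and $\Gamma_L$ has asymptotic integration. Suppose that
\begin{itemize}
\item[$(*)$] for every $f\in L$ with $f\in S(r)+\mathcal N$ for some $r\in C^{\mathbb N}$ there is $y\in L^\times$ with $y^\dagger\in S(r)+\mathcal N$.
\end{itemize}
Then $(L,(L^\times)^\dagger)$ is a full LD-$H$-field.
\end{lemma}
\begin{proof}
Put $\mathrm{LD}_L=(L^\times)^\dagger$. Lemma~\ref{lem:descent} applies to $L$, with the witness sequence $(x_j)_{j\in\mathbb N}$ and the elements $\mathfrak n_j$; so $(L,\mathrm{LD}_L)$ is an LD-$H$-field with constant field $C$. We have $\mathfrak m_i=(t^{-e_i})^\dagger\in\mathrm{LD}_L$ and $\mathfrak n_j=(t^{-\varepsilon_j})^\dagger\in\mathrm{LD}_L$. Also $\Psi_L=\Psi_H=:\Psi$, so $\Psi_L^\downarrow=\Psi_H^\downarrow\cap\Gamma_L$, and we write $\Psi^\downarrow$ for $\Psi_H^\downarrow$. Let $f\in L\setminus\mathrm{LD}_L$.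

\emph{Case A: $\operatorname{supp}f$ has an element of $\Psi^\downarrow\setminus\Psi$ below some $\sigma_i$.} Let $\beta$ be the least such element. The elements of $\operatorname{supp}f$ below $\beta$ are in $\Psi$ and below $\sigma_i$, so they are finitely many $\sigma_q$. With $b=\sum_{\sigma_q<\beta}f_{\sigma_q}\mathfrak m_q\in\mathrm{LD}_L$ we get $v(f-b)=\beta\in\Psi^\downarrow\setminus\Psi$.

\emph{Case B: otherwise.} Then each exponent of $f$ that does not exceed all $\sigma_i$ is itself some $\sigma_q$, so $f\in S(r)+\mathcal N$ with $r_i=f_{\sigma_i}$. Take $y$ as in $(*)$. If $b\in\mathrm{LD}_L$ is as required for $f-y^\dagger$, then $b+y^\dagger$ is as required for $f$. So we may replace $f$ by $f-y^\dagger$ and assume $f\in(\mathcal N\cap L)\setminus\mathrm{LD}_L$; say $f\in H_n(V_n)$. By Lemma~\ref{lem:groups}(e), $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\mathbf 1+\Delta_n$. Its elements in $\Psi$ are among the $\tau_j$ with $j\le n$, and a well-ordered set of these is finite.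

Suppose first that $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\Psi$. Then subtracting a finite $C$-linear combination of the $\mathfrak n_j$ from $f$ leaves an element $f_0\in L$ that is $0$ or has valuation in $\Gamma_L\setminus\Psi^\downarrow=(\Gamma_L^>)'$ (see \eqref{eq:split}). So $f_0\in I(L)\subseteq\mathrm{LD}_L$, and $f\in\mathrm{LD}_L$, a contradiction. So there is a least $\beta\in\operatorname{supp}f\cap(\Psi^\downarrow\setminus\Psi)$. The elements of $\operatorname{supp}f$ below $\beta$ are finitely many $\tau_j$, and with $b=\sum_{\tau_j<\beta}f_{\tau_j}\mathfrak n_j\in\mathrm{LD}_L$ we get $v(f-b)=\beta$.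
\end{proof}

\section{Two generic sequences}\label{sec:generic}

\begin{proposition}\label{prop:generic}
There are $g,d\in\{0,1\}^{\mathbb N}$ such that for every admissible system $\mathcal V$ and all $a\in S(g)+\mathcal N$, $b\in S(d)+\mathcal N$ in $H_{\mathcal V}$, the pair $(a,b)$ is d-algebraically independent over $E$: there is no nonzero $P\in E\{Y,Z\}$ with $P(a,b)=0$.
\end{proposition}

There are only countably many $P$, and we dispose of them one at a time, each time fixing finitely many further entries of $g$ and $d$. So suppose that we are given some $P$. The entries already fixed can be absorbed by a translation, and what remains of $a$ is $\mathfrak m_k$ plus terms of valuation $\ge\sigma_{k+1}$, where the next nonzero entry of $g$ is at a place $k$ that we may choose. To see the idea, take one variable and $P=Y'-qY$ with $q\in E$. If $y$ is $\mathfrak m_k$ plus smaller terms as above, then $y_1:=y^\dagger+\Lambda$ turns out to have valuation $\sigma_{k+1}$, and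
\[
P(y)=y\,y_1-(\Lambda+q)\,y .
\]
The two terms have valuations $\sigma_k+\sigma_{k+1}$ and $\sigma_k+v(\Lambda+q)$, which are equal for at most one $k$. For every other $k$ we have $P(y)\ne0$, no matter how $y$ continues. In general we rewrite $P$ in terms of iterates of $y\mapsto y^\dagger+\Lambda$.

\begin{proof}
Call $y\in H_{\mathcal V}$ \emph{of type $k$} if $v(y-\mathfrak m_k)\ge\sigma_{k+1}$. Note that $y^\dagger+\Lambda=(y/\mathfrak n_0)^\dagger$.

\emph{Claim 1. If $y$ is of type $k$, then $(y/\mathfrak n_0)^\dagger$ is of type $k+1$.} Write $y=\mathfrak m_k(1+z)$ with $v(z)\ge\sigma_{k+1}-\sigma_k=e_{k+1}$. As $\kappa_n=0$ on $W_0$, we have $\mathfrak m_k^\dagger=-\sum_{i\le k}\mathfrak m_i$ and $\mathfrak n_0^\dagger=-\Lambda$. So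
\[
(y/\mathfrak n_0)^\dagger=\mathfrak m_{k+1}+\sum_{i\ge k+2}\mathfrak m_i+\frac{z'}{1+z},
\]
and $z'=0$ or $v(z')\ge(e_{k+1})'=e_{k+1}+\sigma_{k+1}>e_{k+2}+\sigma_{k+1}=\sigma_{k+2}$.

For $y$ of type $k$ put $y_0=y$ and $y_{l+1}=(y_l/\mathfrak n_0)^\dagger$. By Claim 1,
\begin{equation}\label{eq:yl}
v(y_l)=\sigma_{k+l},\qquad y_l'=y_l(y_{l+1}-\Lambda)\qquad(l\in\mathbb N).
\end{equation}
Formally, in the differential fraction field $E\langle Y\rangle$ put $Y_0=Y$ and $Y_{l+1}=(Y_l/\mathfrak n_0)^\dagger$. Then $Y_l'=Y_l(Y_{l+1}-\Lambda)$, and by induction $Y^{(r)}\in E[Y_0,\dots,Y_r]$ and $E(Y_0,\dots,Y_r)=E(Y,\dots,Y^{(r)})$. By comparing transcendence degrees, $Y_0,\dots,Y_r$ are algebraically independent over $E$. The same holds for two differential indeterminates $Y,Z$ and $Y_0,\dots,Y_r,Z_0,\dots,Z_r$. So each nonzero $P\in E\{Y,Z\}$ can be written as a nonzero polynomial $Q(Y_0,\dots,Y_r,Z_0,\dots,Z_r)$ over $E$, and \eqref{eq:yl} shows that $P(y,z)=Q(y_0,\dots,y_r,z_0,\dots,z_r)$ for $y,z$ of types $k,k'$.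

\emph{Claim 2. For $0\ne(n_0,\dots,n_r)\in\mathbb Z^{r+1}$ the map $k\mapsto\rho_k=\sum_ln_l\sigma_{k+l}$ is injective.} Let $N_m=\sum_{l\ge m}n_l$. The coordinate of $\rho_k$ at $e_q$ is $N_{\max(0,q-k)}$. Let $m$ be the largest index with $N_m\ne0$. Then the last nonzero coordinate of $\rho_k$ is at $q=k+m$, which determines $k$.

\emph{Claim 3. Let $0\ne P\in E\{Y,Z\}$, and let $g_i,d_i\in\{0,1\}$ be given for $i<n$. Then there are $n'>n$ and $g_i,d_i\in\{0,1\}$ for $n\le i<n'$ such that for every continuation to $g,d\in\{0,1\}^{\mathbb N}$ we have $P(a,b)\ne0$ for all $a\in S(g)+\mathcal N$ and $b\in S(d)+\mathcal N$ in any $H_{\mathcal V}$.} Let $a_0=\sum_{i<n}g_i\mathfrak m_i\in E$ and $b_0=\sum_{i<n}d_i\mathfrak m_i\in E$, and write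
\[
P(a_0+Y,b_0+Z)=\sum_{\mathbf i,\mathbf j}Q_{\mathbf i\mathbf j}\prod_lY_l^{i_l}\prod_lZ_l^{j_l}\ne0,\qquad Q_{\mathbf i\mathbf j}\in E .
\]
At $y,z$ of types $k,k'$, the term with $Q_{\mathbf i\mathbf j}\ne0$ has valuation $v(Q_{\mathbf i\mathbf j})+\sum_li_l\sigma_{k+l}+\sum_lj_l\sigma_{k'+l}$, which depends only on $k$ and $k'$. By Claim 2, two terms with the same $\mathbf j$ and different $\mathbf i$ have equal valuation for at most one $k$, independently of $k'$. Fix $k\ge n$ such that this happens for no such pair. Then, for this $k$, two terms with different $\mathbf j$ have equal valuation for at most one $k'$; fix $k'>k$ such that this happens for no such pair. Now all terms have distinct valuations, so their sum is nonzero. Let $n'=k'+1$, $g_k=1$, $d_{k'}=1$, and let all other new $g_i,d_i$ be $0$. For any continuation and any $a,b$ as in the claim, $a-a_0$ is of type $k$ and $b-b_0$ is of type $k'$, so $P(a,b)\ne0$.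

Since $E\{Y,Z\}$ is countable, successive application of Claim 3 to all its nonzero elements yields $g$ and $d$.
\end{proof}

Fix such $g,d$ for the rest of the paper, and put
\[
u=S(g)+\eta S(d)\in H_{\mathcal V_0},\qquad F=E\langle u\rangle .
\]

\section{The models $M$ and $K$}\label{sec:models}

\subsection{The ambient field of $M$}

We look for an admissible system $\mathcal V$ such that the field of all elements of $H_{\mathcal V}$ that are d-algebraic over $F$ satisfies $(*)$ of Lemma~\ref{lem:full}. Here is how the maps $\kappa_n$ enter. Suppose that $f=S(r)+\mathfrak n_0k$ with $k\in\mathbf k_n$ is d-algebraic over $F$. If we adjoined $t^{-r}$ with $\kappa(r)=0$, then $(t^{-r})^\dagger=S(r)=f-\mathfrak n_0k$, and this is d-algebraic over $F$ only if $k$ is, which need not be the case. If instead we put $\kappa(r)=k$, then $(t^{-r})^\dagger=f$, and $t^{-r}$ is d-algebraic over $F$. We do this exhaustively, level by level.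

Let $(V_{-1},\kappa_{-1})=(W_0,0)$. For $n=0,1,2,\dots$ let $\mathcal P_n$ be the set of all data $(W,\kappa)$ of level $n$ that extend $(V_{n-1},\kappa_{n-1})$ and satisfy
\begin{itemize}
\item[$(\dagger)$] for each $w\in W$ there is $y\in H_n(W)^\times$, d-algebraic over $F$, with $v(y)=(w,0)$.
\end{itemize}
Here d-algebraicity is meant inside $\bigcup_{m\ge n}H_m(W)$, which contains $F$; it does not change when we pass to larger differential fields.

The set $\mathcal P_n$ contains $(V_{n-1},\kappa_{n-1})$: for $n\ge1$ this is $(\dagger)$ at stage $n-1$. For $n=0$ use $y=t^w$ for $w=\sum_ia_ie_i+a\mathbf 1\in W_0$ (finite sum): $(t^w)^\dagger=-(\sum_ia_i\mathfrak m_i+a\Lambda)$ is d-algebraic over $E$, as the constants $a_i,a$ are, and hence so is $t^w$. Moreover $\mathcal P_n$ is closed under unions of nonempty chains. By Zorn's lemma we may let $(V_n,\kappa_n)$ be a maximal element of $\mathcal P_n$. In this way we obtain an admissible system $\mathcal V=(V_n,\kappa_n)_n$. Let $H=H_{\mathcal V}$ and $V=\bigcup_nV_n$.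

\begin{lemma}\label{lem:r}
If $f\in H_n(V_n)$ is d-algebraic over $F$ and $f\in S(r)+\mathcal N$, then $r\in V_n$.
\end{lemma}
\begin{proof}
Suppose that $r\notin V_n$. Write $f=S(r)+f_1$ with $f_1\in\mathcal N\cap H_n(V_n)$. The exponents $\le\tau_n$ of $f_1$ lie in $\Psi^\downarrow$ and exceed all $\sigma_i$, so they are in $\mathbf 1+\Delta_n$ by Lemma~\ref{lem:groups}(e). Hence
\[
f=S(r)+\mathfrak n_0k+f_2,\qquad k\in\mathbf k_n,\quad f_2\in H_n(V_n),\quad v(f_2)>\tau_n .
\]
Let $W=V_n\oplus Cr$, and extend $\kappa_n$ to a linear map $\kappa$ on $W$ with $\kappa(r)=k$. By Lemma~\ref{lem:int}, $f_2=Y'$ with $Y\in H_n(V_n)$, $Y\prec1$. Then $y=t^{-r}\exp(Y)\in H_n(W)$ satisfies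
\[
y^\dagger=c(-r)+Y'=S(r)+\mathfrak n_0k+f_2=f ,
\]
so $y$ is d-algebraic over $F$, and $v(y)=(-r,0)$. For $w\in V_n$ and $a\in C$ choose $y_w\in H_n(V_n)^\times$ for $w$ as in $(\dagger)$. Since $(y^{[-a]})^\dagger=-af$, the element $y_wy^{[-a]}\in H_n(W)$ is d-algebraic over $F$, and its valuation is $(w+ar,0)$. So $(W,\kappa)\in\mathcal P_n$, contradicting the maximality of $(V_n,\kappa_n)$.
\end{proof}

\subsection{The model $M$}

Let
\[
M=\{x\in H: x\text{ is d-algebraic over }F\},\qquad \mathrm{LD}_M=(M^\times)^\dagger .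
\]

\begin{proposition}\label{prop:M}
$(M,\mathrm{LD}_M)\models T_{\log}$, with $C_M=C$, $\Gamma_M=\Gamma_V$ and $\Psi_M=\{\sigma_i\}\cup\{\tau_j\}$.
\end{proposition}
\begin{proof}
$M$ contains $E$ and is d-algebraically closed in $H$. By $(\dagger)$, all $(w,0)$ with $w\in V$ are in $\Gamma_M$. For $c\in C$ we have $(t^{c\varepsilon_j})^\dagger=-c\,\mathfrak n_j$, so $t^{c\varepsilon_j}\in M$. Hence $\Gamma_M=\Gamma_V$, and axiom~(3) holds by Corollary~\ref{cor:theory}. Lemmas~\ref{lem:HV} and \ref{lem:descent} (with the $x_j$ and $\mathfrak n_j$, which are in $E$) give everything except fullness. To apply Lemma~\ref{lem:full}, let $f\in M$ with $f\in S(r)+\mathcal N$. Then $f\in H_n(V_n)$ for some $n$, so $r\in V_n$ by Lemma~\ref{lem:r}, and $(\dagger)$ gives $y\in M^\times$ with $v(y)=(-r,0)$. By Lemma~\ref{lem:exp}(iii), $y^\dagger\in S(r)+\mathcal N$.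
\end{proof}

\begin{lemma}\label{lem:noab}
There are no $a,b\in M$ with $a\in S(g)+\mathcal N$ and $b\in S(d)+\mathcal N$.
\end{lemma}
\begin{proof}
By Proposition~\ref{prop:generic} they would be d-algebraically independent over $E$; but $M$ is d-algebraic over $E\langle u\rangle$, so it has differential transcendence degree at most $1$ over $E$.
\end{proof}

\subsection{The model $K$}

In $K$ we want $t^{-g}$ and $t^{-d}$ with logarithmic derivatives exactly $S(g)$ and $S(d)$. This is possible because the derivation fixed so far says nothing about $g$ and $d$: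

\begin{lemma}\label{lem:indep}
If $\alpha,\beta\in C$ and $\alpha g+\beta d\in V$, then $\alpha=\beta=0$.
\end{lemma}
\begin{proof}
Suppose that $(\alpha,\beta)\ne(0,0)$. By $(\dagger)$ applied to $-(\alpha g+\beta d)$ and Lemma~\ref{lem:exp}(iii), there is $b_1\in M$ with $b_1=\alpha S(g)+\beta S(d)+f_1$, $f_1\in\mathcal N$. The element $\beta-\alpha\eta\in M$ is nonzero, with valuation $0$ or $\varepsilon_0$, so division by it preserves $\mathcal N$. As $b_1-\alpha u=(\beta-\alpha\eta)S(d)+f_1$,
\[
b:=\frac{b_1-\alpha u}{\beta-\alpha\eta}\in M\cap(S(d)+\mathcal N),\qquad a:=u-\eta b\in M\cap(S(g)+\mathcal N),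
\]
contradicting Lemma~\ref{lem:noab}.
\end{proof}

By Lemma~\ref{lem:indep} we can choose a $C$-linear complement $U$ of $V$ in $C^{\mathbb N}$ with $g,d\in U$. Put $V_n'=V_n\oplus U$ and $\kappa_n'=\kappa_n\oplus0$. This is an admissible system $\mathcal V'$ with $\bigcup_nV_n'=C^{\mathbb N}$, and $H\subseteq H_{\mathcal V'}$. Let
\[
K=H_{\mathcal V'},\qquad \mathrm{LD}_K=(K^\times)^\dagger .
\]

\begin{proposition}\label{prop:K}
$(K,\mathrm{LD}_K)\models T_{\log}$, $C_K=C$, $\Psi_K=\Psi_M$, and $(M,\mathrm{LD}_M)$ is an $\mathcal L_{LD}$-substructure of $(K,\mathrm{LD}_K)$.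
\end{proposition}
\begin{proof}
Axiom~(3) holds by Corollary~\ref{cor:theory}, as $\Gamma_K=\Gamma_{C^{\mathbb N}}$. Lemma~\ref{lem:HV} gives the rest except fullness, which follows from Lemma~\ref{lem:full} with $L=K$: every $r\in C^{\mathbb N}$ lies in some $V_n'$, and $(t^{-r})^\dagger=S(r)+\mathfrak n_0\kappa_n'(r)\in S(r)+\mathcal N$.

Clearly $M\subseteq K$ is a differential subfield with the induced ordering and valuation, and $\mathrm{LD}_M\subseteq\mathrm{LD}_K$. We do not know that $M$ is d-algebraically closed in $K$, so $\mathrm{LD}_K\cap M=\mathrm{LD}_M$ needs an argument, and fullness of $M$ provides one. Let $f\in M\cap\mathrm{LD}_K$ and suppose $f\notin\mathrm{LD}_M$. Then there is $b\in\mathrm{LD}_M\subseteq\mathrm{LD}_K$ with $v(f-b)\in\Psi_M^\downarrow\setminus\Psi_M$. But $f-b\in\mathrm{LD}_K$, so $v(f-b)\in\Psi_K\cup(\Gamma_K^>)'\cup\{\infty\}$ by (LD4). As $\Psi_K=\Psi_M$ and $(\Gamma_K^>)'>\Psi_K$, this is impossible.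
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

Let $M\subseteq K$ be the models constructed above.

\emph{$K\models\varphi(u,\eta)$.} All $\kappa_n'$ vanish on $g,d\in U$, so $(t^{-g})^\dagger=S(g)$ and $(t^{-d})^\dagger=S(d)$ are in $\mathrm{LD}_K$, and $u=S(g)+\eta S(d)$.

\emph{$M\models\neg\varphi(u,\eta)$.} We show more, with a view to Theorem~B:
\begin{equation}\label{eq:notN}
\text{if }y,z\in\mathrm{LD}_M,\text{ then }u-y-\eta z\notin\mathcal N .
\end{equation}
Suppose $u-y-\eta z\in\mathcal N$. By Lemma~\ref{lem:exp}(iii), $y\in S(r)+\mathcal N$ and $z\in S(r')+\mathcal N$ for some $r,r'\in C^{\mathbb N}$. As $\eta\mathcal N\subseteq\mathcal N$, we get $S(g-r)+\eta S(d-r')\in\mathcal N$. The exponents $\sigma_i$ and $\sigma_i+\varepsilon_0$ ($i\in\mathbb N$) are pairwise distinct, so no terms cancel, and each of them is less than $\sigma_{i+1}$, so none of them occurs in an element of $\mathcal N$. Hence $r=g$ and $r'=d$, that is, $y\in M\cap(S(g)+\mathcal N)$ and $z\in M\cap(S(d)+\mathcal N)$, contradicting Lemma~\ref{lem:noab}.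 Since $0\in\mathcal N$, \eqref{eq:notN} implies $M\models\neg\varphi(u,\eta)$.

Together with Propositions~\ref{prop:M} and \ref{prop:K} this proves Theorem~A: $M$ is a substructure of $K$ but not an elementary one. \qed

\section{Proof of Theorem B}\label{sec:B}

\subsection{$\mathbb T_{\log}$ is a model of $T_{\log}$}\label{ssec:Tlog}

Let $C=\mathbb R$, $\ell_i=t^{-e_i}$, $\Gamma_k=\bigoplus_{i\le k}\mathbb Re_i$ and $\mathbb T_k=\mathbb R((t^{\Gamma_k}))\subseteq H_{\mathcal V_0}$. For $\gamma=\sum_{i\le k}\gamma_ie_i$ we have $(t^\gamma)^\dagger=-\sum_{i\le k}\gamma_i\mathfrak m_i$, and $\mathfrak m_i=1/(\ell_0\cdots\ell_i)$; so $\mathbb T_k$ is a differential subfield, and $\mathbb T_{\log}=\bigcup_k\mathbb T_k$ as ordered valued differential fields, with $\Gamma_{\log}=\bigcup_k\Gamma_k$. The leading term formula in Lemma~\ref{lem:Hfield} shows, as in its proof, that $\mathbb T_k$ is an $H$-field with constant field $\mathbb R$, grounded with $\max\Psi=\sigma_k$; as a Hahn field it is spherically complete and real closed. Every $\alpha\in\Gamma_k$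 with $\alpha\neq\sigma_k$ is $\gamma'$ for some $\gamma\in\Gamma_k^{\ne}$: let $i\le k$ be least with $\alpha_i\ne1$ and $\gamma=\alpha-\sigma_i$. So Lemma~\ref{lem:int} applies with $G=\Gamma_k$ and $\rho=\sigma_k$: each $f\in\mathbb T_k$ is
\[
y'+a\mathfrak m_k=(y+a\ell_{k+1})',\qquad y\in\mathbb T_k,\ a\in\mathbb R ,
\]
and we can take $a=0$, $y\prec1$ if $v(f)>\sigma_k$. Hence $\mathbb T_{\log}$ is a real closed $H$-field with $\partial\mathbb T_{\log}=\mathbb T_{\log}$, and it is newtonian by Theorem~\ref{thm:ADH}.

The sequence $(\ell_k)$ is logarithmic, as $\ell_{k+1}'=\mathfrak m_k=\ell_k^\dagger$. With $\lambda_k=-\ell_k^{\dagger\dagger}=\sum_{i\le k}\mathfrak m_i$ we have $\mathfrak m_{k+1}'=-\mathfrak m_{k+1}(\lambda_k+\mathfrak m_{k+1})$, so the computation in the proof of Lemma~\ref{lem:HV} gives $\omega(\lambda_{k+1})-\omega(\lambda_k)=\mathfrak m_{k+1}^2$. If $f\in\mathbb T_k$, then $f-\omega(\lambda_k)\in\mathbb T_k$ and $2\sigma_{k+1}\notin\Gamma_k$, so $v(f-\omega(\lambda_j))=\min\{v(f-\omega(\lambda_k)),2\sigma_{k+1}\}$ for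 all $j>k$. This is constant in $j>k$ and at most $2\sigma_{k+1}=v((\ell_{k+1}^\dagger)^2)$. So $(\ell_k)$ is a witness sequence of $\mathbb T_{\log}$.

Let $\mathrm{LD}=(\mathbb T_{\log}^\times)^\dagger$. Here (LD1), (LD2) and (LD4) follow from Lemma~\ref{lem:exp} (note that $f^{[a]},\exp(Y)\in\mathbb T_k$ for $f,Y\in\mathbb T_k$), and (LD3) follows as in Lemma~\ref{lem:HV}: an element $y\in I(\mathbb T_{\log})\cap\mathbb T_k$ is $0$ or has $v(y)>\sigma_k$, hence $y=Y'=\exp(Y)^\dagger$ with $Y\in\mathbb T_k$, $Y\prec1$. For fullness let $f\in\mathbb T_k\setminus\mathrm{LD}$. The only elements of $\Psi$ in $\operatorname{supp}f$ are among $\sigma_0,\dots,\sigma_k$. If $\operatorname{supp}f\cap\Psi^\downarrow\subseteq\Psi$, then $f-\sum_{i\le k}f_{\sigma_i}\mathfrak m_i$ is $0$ or has valuation in $\Gamma_{\log}\setminus\Psi^\downarrow=(\Gamma_{\log}^>)'$, so it is in $I(\mathbb T_{\log})\subseteq\mathrm{LD}$ and $f\in\mathrm{LD}$, a contradiction. So there is a least $\beta\in\operatorname{supp}f\cap(\Psi^\downarrow\setminus\Psi)$, and $b=\sum_{\sigma_i<\beta}f_{\sigma_i}\mathfrak m_i\in\mathrm{LD}$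 satisfies $v(f-b)=\beta$. Hence $(\mathbb T_{\log},\mathrm{LD})\models T_{\log}$.

\subsection{Incompleteness}

In a model of $T_{\log}$ with elements $u,h$ let
\[
X(u,h)=\{\rho\in\Psi:\ v(u-y-hz)>\rho\text{ for some }y,z\in\mathrm{LD}\},
\]
and let $\theta$ be the statement: \emph{for all $u,h$, if $X(u,h)$ is nonempty and bounded above in $\Psi$, then it has a maximum.} It can be expressed by an $\mathcal L_{LD}$-sentence, since the elements of $\Psi$ are the valuations $v(f^\dagger)$ with $f\ne0$, $f\not\asymp1$.

In $\mathbb T_{\log}$ the set $\Psi$ has order type $\omega$, so $\theta$ holds. In $M$, for any $C$,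
\[
X(u,\eta)=\{\sigma_i:i\in\mathbb N\}.
\]
Indeed, $y=\sum_{q\le i+1}g_q\mathfrak m_q$ and $z=\sum_{q\le i+1}d_q\mathfrak m_q$ are in $\mathrm{LD}_M$, and $v(u-y-\eta z)\ge\sigma_{i+2}>\sigma_i$. If $y,z\in\mathrm{LD}_M$ witnessed $\tau_j\in X(u,\eta)$, then $u-y-\eta z\in\mathcal N$, contradicting \eqref{eq:notN}. So $X(u,\eta)$ is a definable nonempty subset of $\Psi_M$ that is bounded above by $\tau_0$ and has no maximum. Hence $M\models\neg\theta$ and $M\not\equiv\mathbb T_{\log}$, so $T_{\log}$ is not complete.

\subsection{A common submodel}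

Let $C=\mathbb R$; then $\mathbb T_{\log}\subseteq H_{\mathcal V_0}\subseteq H$. Let $M_0$ be the set of all elements of $\mathbb T_{\log}$ that are d-algebraic over $\mathbb Q$, and $\mathrm{LD}_{M_0}=(M_0^\times)^\dagger$.

\emph{$M_0\models T_{\log}$.} The field $M_0$ is d-algebraically closed in $\mathbb T_{\log}$ and contains $\mathbb R$. As $\ell_0'=1$ and $\ell_{i+1}'=\ell_i^\dagger$, it contains all $\ell_i$, hence all $\mathfrak m_i$, and then all $t^\gamma$ with $\gamma\in\Gamma_{\log}$, as $(t^\gamma)^\dagger$ is an $\mathbb R$-linear combination of the $\mathfrak m_i$. So $\Gamma_{M_0}=\Gamma_{\log}$. Lemma~\ref{lem:descent}, with $\mathbb T_{\log}$ in place of $H$, the witness sequence $(\ell_k)$, and the elements $\mathfrak m_k$, shows that $M_0$ is a real closed, $\omega$-free, newtonian LD-$H$-field and that $\mathrm{LD}_{M_0}=\mathrm{LD}_{\mathbb T_{\log}}\cap M_0$, where $\mathrm{LD}_{\mathbb T_{\log}}=(\mathbb T_{\log}^\times)^\dagger$.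

For fullness let $f\in M_0\setminus\mathrm{LD}_{M_0}$. Then $f\notin\mathrm{LD}_{\mathbb T_{\log}}$, so there is $b\in\mathrm{LD}_{\mathbb T_{\log}}$ with $\beta:=v(f-b)\in\Psi^\downarrow\setminus\Psi$. By Lemma~\ref{lem:exp}(iii), $b=\sum_{i\le k}r_i\mathfrak m_i+b'$ with $r_i\in\mathbb R$ and $b'=0$ or $v(b')\in(\Gamma_{\log}^>)'$. Let $b_0=\sum_{i\le k,\ \sigma_i<\beta}r_i\mathfrak m_i\in\mathrm{LD}_{M_0}$. Since $\beta\in\Psi^\downarrow\setminus\Psi$, the remaining $\sigma_i$ and $v(b')$ are larger than $\beta$; so $v(b-b_0)>\beta$ and $v(f-b_0)=\beta$.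

So $M_0\models T_{\log}$, and $M_0$ is a substructure of $\mathbb T_{\log}$.

\emph{$M_0$ is a substructure of $M$.} Elements of $M_0$ lie in $H$ and are d-algebraic over $\mathbb Q$, so $M_0\subseteq M$ and $\mathrm{LD}_{M_0}\subseteq\mathrm{LD}_M$. Let $f\in M_0\cap\mathrm{LD}_M$ and suppose $f\notin\mathrm{LD}_{M_0}$. By fullness of $M_0$ there is $b\in\mathrm{LD}_{M_0}\subseteq\mathrm{LD}_M$ with $\beta:=v(f-b)\in\Psi_{M_0}^\downarrow\setminus\Psi_{M_0}$. As $\Psi_{M_0}=\{\sigma_i\}$, we have $\beta<\sigma_k$ for some $k$, and $\beta$ is none of the $\sigma_i$; it is none of the $\tau_j$, since these exceed $\sigma_k$. So $\beta\in\Psi_M^\downarrow\setminus\Psi_M$, contradicting (LD4) for $f-b\in\mathrm{LD}_M$.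

Finally, $\Psi_{M_0}$ has order type $\omega$, so $M_0\models\theta$, whereas $M\models\neg\theta$. This completes the proof of Theorem~B. \qed

\begin{remark}
By Theorem~B, $T_{\log}$ does not axiomatize $\operatorname{Th}(\mathbb T_{\log})$: it does not prove $\theta$, which is an instance of the scheme ``every nonempty bounded definable subset of $\Psi$ has a maximum'' that holds in $\mathbb T_{\log}$. Whether the complete theory $\operatorname{Th}(\mathbb T_{\log})$ is model complete is not settled here; the conjecture as posed, about the axiomatically defined $T_{\log}$, is false.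
\end{remark}

\section{The theory of the asymptotic couples}\label{sec:couples}

We prove Proposition~\ref{prop:Sigma}. Work in a model $(\Gamma,\psi)$ of $\Sigma$. By asymptotic integration and Lemma~\ref{lem:couple}(iii), each $\alpha\in\Gamma$ has a unique $\int\alpha\in\Gamma^{\ne}$ with $(\int\alpha)'=\alpha$; so $\alpha=\int\alpha+s\alpha$ with $s\alpha=\psi(\int\alpha)$. Let $p:\Psi^{>s0}\to\Psi$ be the inverse of $s|_\Psi$. Notation in this section is independent of the previous ones.

\begin{lemma}\label{lem:F}
Let $\alpha,\beta,x\in\Gamma$ and $\rho\in\Psi$.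
\begin{enumerate}
\item[(F1)] If $s\alpha<s\beta$, then $\psi(\beta-\alpha)=s\alpha$ and $\operatorname{sign}(\beta-\alpha)=-\operatorname{sign}\int\alpha$.
\item[(F2)] If $x\ne\rho$ and $\psi(x-\rho)=\rho$, then $sx=\rho$.
\item[(F3)] If $\rho>s0$, then $e_\rho:=\rho-p\rho=-\int p\rho$ satisfies $e_\rho>0$ and $\psi(e_\rho)=\rho$. Also $e_{s0}:=s0>0$ and $\psi(s0)=s0$.
\end{enumerate}
\end{lemma}
\begin{proof}
(F1) We have $\beta-\alpha=-\int\alpha+\bigl(\int\beta+(s\beta-s\alpha)\bigr)$. Here $\psi(\int\alpha)=s\alpha$, while $\psi(\int\beta)=s\beta>s\alpha$, and $\psi(s\beta-s\alpha)>s\alpha$ by Lemma~\ref{lem:couple}(ii). So the bracket is $0$ or has $\psi$-value $>s\alpha$ by (AC1). Now use Lemma~\ref{lem:couple}(i).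

(F2) $(x-\rho)'=x-\rho+\rho=x$.

(F3) $p\rho=\int p\rho+s(p\rho)=\int p\rho+\rho$, so $e_\rho=-\int p\rho$ and $\psi(e_\rho)=s(p\rho)=\rho$; and $p\rho<\rho$. For $s0$ apply (F1) with $\alpha=0$, $\beta=s0$, using $s0<s(s0)$.
\end{proof}

Call a $\mathbb Q$-linear subspace $A$ of $\Gamma$ \emph{closed} if it is closed under $\psi$, $s$ and $p$ (where defined). Then $s0\in A$, and $\psi(A^{\ne})=\Psi\cap A=:\Psi_A$ by (F3). An \emph{isomorphism} $i:A\to B$ between closed subspaces of models of $\Sigma$ is an isomorphism of ordered groups that commutes with $\psi$. It maps $\Psi_A=\psi(A^{\ne})$ onto $\Psi_B$. It commutes with $s$: for $x\in A$ we have $\psi(x-sx)=sx$, so $\psi(ix-i(sx))=i(sx)$, and $s(ix)=i(sx)$ by (F2). Hence it also commutes with $\int$ and $p$.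

Every model of $\Sigma$ has an $\aleph_1$-saturated elementary extension. So let $G,H$ be $\aleph_1$-saturated models of $\Sigma$. We show that the isomorphisms between countable closed subspaces of $G$ and of $H$ form a nonempty back-and-forth system. Then $G\equiv H$, and Proposition~\ref{prop:Sigma} follows. First we find an isomorphism to start from; then we adjoin elements of $\Psi$, together with their iterated successors and predecessors (Step 1); finally we adjoin arbitrary elements, after first adjoining all elements of $\Psi$ that they would produce (Step 2).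

\medskip
\emph{Nonempty.} In a model of $\Sigma$ let $\sigma_k=s^{k+1}0$ for $k\in\mathbb N$, $e_k=e_{\sigma_k}$, so that $\sigma_m=e_0+\dots+e_m$, and let $A_0$ be the $\mathbb Q$-span of the $\sigma_k$. By (F3) and Lemma~\ref{lem:couple}(i), $x=\sum q_ke_k\ne0$ has $\psi(x)=\sigma_k$ and the sign of $q_k$, for $k$ least with $q_k\ne0$. If $k$ is least with $q_k\ne1$ (where now $x=0$ is allowed), then $\psi(x-\sigma_k)=\sigma_k$, so $sx=\sigma_k$ by (F2). If $\rho\in\Psi\cap A_0$, then $s\rho=\sigma_k$ for some $k$, and $k\ge1$ as $s\rho>\rho\ge s0=\sigma_0$; so $\rho=\sigma_{k-1}$. Hence $A_0$ is closed, and its isomorphism type does not depend on the model.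

\medskip
\emph{Step 1: adjoining $\xi\in\Psi_G\setminus A$ to $i:A\cong B$.} Let $\xi_k=s^k\xi$ for $k\in\mathbb Z$, where negative powers of $s$ mean powers of $p$. All $\xi_k$ are defined and not in $A$, because $A$ contains $s0$ and is closed under $s$ and $p$. They are consecutive in $\Psi$, so each $\rho\in\Psi_A$ is below all or above all of them. In particular, $\rho<\xi$ implies $s\rho<\xi$, for $\rho\in\Psi_A$.

By saturation there is $\zeta\in\Psi_H$ such that, for all $\rho\in\Psi_A$, $i\rho<\zeta$ if $\rho<\xi$ and $i\rho>\zeta$ if $\rho>\xi$: given finitely many $\rho$, with $s0$ among them, let $\rho_1$ be the largest one below $\xi$ and take $\zeta=i(s\rho_1)$. Then $\zeta\notin B$. Put $\zeta_k=s^k\zeta$. As for the $\xi_k$, all $\zeta_k$ are defined and not in $B$, and $i\rho$ is below all (respectively, above all) of them if $\rho<\xi$ (respectively, $\rho>\xi$).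

Let $d_l=\xi_l-\xi_{l-1}=e_{\xi_l}$, so $d_l>0$ and $\psi(d_l)=\xi_l$. Let $x=\alpha+\sum_kq_k\xi_k$ with $\alpha\in A$ and rational $q_k$, almost all $0$; put $q=\sum_kq_k$ and let $m$ be at least every $k$ with $q_k\ne0$. Then
\[
x=\alpha+q\xi_m+\sum_{l\le m}c_ld_l,\qquad c_l=-\sum_{k<l}q_k ,
\]
where only finitely many $c_l$ are nonzero. If $q=0$ and all $c_l=0$, then all $q_k=0$. We determine $\psi(x)$ and $\operatorname{sign}x$; for $q\ne0$ put $\beta=-\alpha/q\in A$, so $x=q(\xi_m-\beta)+\sum_{l\le m}c_ld_l$.
\begin{itemize}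
\item[(1)] $q\ne0$ and $s\beta<\xi$. By (F1), $\psi(\xi_m-\beta)=s\beta$ and $\operatorname{sign}(\xi_m-\beta)=-\operatorname{sign}\int\beta$. As $s\beta<\xi_l$ for all $l$, we get $\psi(x)=s\beta$ and $\operatorname{sign}x=-\operatorname{sign}(q)\operatorname{sign}(\int\beta)$.
\item[(2)] $q\ne0$ and $s\beta>\xi$. Then $s\xi_m=\xi_{m+1}<s\beta$ and $\int\xi_m=\xi_m-\xi_{m+1}<0$, so (F1) gives $\psi(\xi_m-\beta)=\xi_{m+1}$ and $\xi_m-\beta<0$. So if some $c_l\ne0$, with $l$ least, then $\psi(x)=\xi_l$ and $\operatorname{sign}x=\operatorname{sign}c_l$. If all $c_l=0$, then $\psi(x)=\xi_{m+1}$ and $\operatorname{sign}x=-\operatorname{sign}q$.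
\item[(3)] $q=0$. Then $x=\alpha+\sum_{l\le m}c_ld_l$. Unless $\alpha=0$ and all $c_l=0$, $\psi(x)$ and $\operatorname{sign}x$ are those of whichever of $\alpha$ and $c_ld_l$ ($l$ least with $c_l\ne0$) is nonzero and has the smaller $\psi$-value; these values are different, as $\psi(\alpha)\in\Psi_A$ and $\xi_l\notin A$.
\end{itemize}
In all cases $x\ne0$ unless $\alpha=0$ and all $q_k=0$. So $A'=A\oplus\bigoplus_k\mathbb Q\xi_k$ is a direct sum. The same rules hold in $H$ for $B$ and the $\zeta_k$, so $\xi_k\mapsto\zeta_k$ extends $i$ to an injective linear map on $A'$ that preserves $<$ and $\psi$. Moreover $P:=\psi(A'^{\ne})=\Psi_A\cup\{\xi_k:k\in\mathbb Z\}$, which is contained in $A'$ and closed under $s$, and under $p$ where defined.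

\emph{$A'$ is closed under $s$.} Let $x\in A'$ be as above. If $s\rho>sx$ for some $\rho\in P$, then $sx=\psi(\rho-x)\in P$ by (F1). Otherwise $s\rho<s(s\rho)\le sx$ for all $\rho\in P$, so $\psi(x-\rho)=s\rho$ for all $\rho\in P$ by (F1). Take $\rho=\xi_N$ with $N>m$. Then
\[
x-\xi_N=\alpha+(q-1)\xi_N+\sum_{l\le m}c_ld_l-q\sum_{m<l\le N}d_l
\]
has $\psi$-value $\xi_{N+1}$. In the list (1)--(3), with $N$ in place of $m$, this value occurs only in case (2), and only if the coefficients of all $d_l$ with $l\le N$ vanish. So $q=0$ and all $c_l=0$, that is, $x=\alpha\in A$, and $sx\in A$.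

\emph{$A'$ is closed under $p$.} Let $\rho\in\Psi\cap A'$. Then $s\rho\in A'$, and $s\rho=\psi(s\rho-\rho)\in P$ by (F1), so $\rho=p(s\rho)\in P$; and $p$ maps $P\setminus\{s0\}$ into $P$.

So $A'$ is a countable closed subspace. The same argument in $H$ shows that its image is closed.

\medskip
\emph{Step 2: adjoining an arbitrary $\gamma\in G$ to $i:A\cong B$.} Applying Step 1 countably often and taking unions, we may assume that $\psi(x)\in A$ for all nonzero $x\in A+\mathbb Q\gamma$, and $sx\in A$ for all $x\in A+\mathbb Q\gamma$. Suppose $\gamma\notin A$. We want $\delta\in H$ such that for all $\alpha\in A$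
\begin{equation}\label{eq:type}
\operatorname{sign}(\delta-i\alpha)=\operatorname{sign}(\gamma-\alpha),\qquad \psi(\delta-i\alpha)=i\psi(\gamma-\alpha).
\end{equation}
By saturation it suffices to satisfy this for finitely many $\alpha_1,\dots,\alpha_N$. Translating by some $\alpha_k$ with $\psi(\gamma-\alpha_k)$ maximal, we may assume that $0$ is among the $\alpha_k$ and that $\rho:=\psi(\gamma)\ge\psi(\gamma-\alpha_k)$ for all $k$. If $\alpha_k\neq0$ and $\psi(\alpha_k)<\rho$, then $\gamma-\alpha_k$ has the sign and $\psi$-value of $-\alpha_k$, and \eqref{eq:type} for $\alpha_k$ follows from $\psi(\delta)=i\rho$. For the other $\alpha_k$, including $0$, we have $\psi(\gamma-\alpha_k)=\rho$. This means that in the ordered group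
\[
\bigl(\{x:\psi(x)\ge\rho\}\cup\{0\}\bigr)\big/\bigl(\{x:\psi(x)>\rho\}\cup\{0\}\bigr),
\]
a quotient of convex subgroups, the class of $\gamma$ differs from the classes of these $\alpha_k$. The corresponding quotient in $H$ for $i\rho$ is nonzero and divisible, hence densely ordered without endpoints, and $i$ preserves the order and the coincidence of the classes of the $\alpha_k$. So we can choose $\delta$ whose class has the same position relative to the classes of the $i\alpha_k$ as that of $\gamma$ has relative to the classes of the $\alpha_k$. Since $0$ is among the $\alpha_k$, this includes $\psi(\delta)=i\rho$, and \eqref{eq:type} holds for $\alpha_1,\dots,\alpha_N$.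

With $\delta$ as in \eqref{eq:type}, $\gamma\mapsto\delta$ extends $i$ to a linear bijection $A+\mathbb Q\gamma\to B+\mathbb Q\delta$ that preserves $<$ and $\psi$, since $\alpha+q\gamma=q(\gamma-(-\alpha/q))$ for $q\ne0$ and $\psi$ is invariant under nonzero rational scaling. The space $A+\mathbb Q\gamma$ is closed under $\psi$ and $s$ by assumption; if $\rho\in\Psi\cap(A+\mathbb Q\gamma)$, then $s\rho\in\Psi_A$, so $\rho=p(s\rho)\in A$, which gives closure under $p$. On the other side, closure of $B+\mathbb Q\delta$ under $\psi$ is clear. If $y$ is the image of $x$, then $\psi(x-sx)=sx\in A$ gives $\psi(y-i(sx))=i(sx)$, so $sy=i(sx)\in B$ by (F2); closure under $p$ then follows as before. By symmetry we also have the back direction. This proves Proposition~\ref{prop:Sigma}. \qed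

\begin{thebibliography}{9}
\bibitem{ADH} M. Aschenbrenner, L. van den Dries and J. van der Hoeven, \emph{Asymptotic Differential Algebra and Model Theory of Transseries}.

\bibitem{Gehret} Gehret, \emph{The asymptotic couple of the field of logarithmic transseries}, J. Algebra 470 (2017).

\bibitem{slides} \emph{Asymptotic Differential Algebra And Logarithmic Transseries}, \url{https://mathematik.univie.ac.at/fileadmin/user_upload/f_mathematik/Events_News/Vortraege_Events/2020_21/Allen_Gehret_KGRC_Seminar_04_03_2021.pdf}
\end{thebibliography}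

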